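# The dimension of the local ring at a toric point of an arc space

## Theorem 1: dimension equals toric height

Throughout, $k$ is a perfect field, $N\cong\mathbb Z^d$ is a lattice with dual lattice $M$, and $\sigma\subset N_{\mathbb R}$ is a strongly convex rational polyhedral cone. Let $X=X_\sigma=\operatorname{Spec}k[\sigma^\vee\cap M]$ be the corresponding affine normal toric variety, with monomials $x^u$, $u\in\sigma^\vee\cap M$. Let $X_\infty$ be its space of arcs: for a field $K\supseteq k$, its $K$-points are the arcs $\operatorname{Spec}K[[t]]\to X$. For $v\in\sigma\cap N$ let $P_v\in X_\infty$ be the generic point of the (irreducible) closure of the set of arcs $\alpha$ with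
$$\operatorname{ord}_t\alpha^*(x^u)=\langle u,v\rangle\quad\text{for all }u\in\sigma^\vee\cap M.$$
We call $P_v$ a toric point; since $X_\infty$ is an affine scheme we identify points with prime ideals, and call $P_v$ a toric prime. Let $\operatorname{tcht}P_v$ be the supremum of the lengths $r$ of chains $P_{v_0}\subsetneq P_{v_1}\subsetneq\dots\subsetneq P_{v_r}=P_v$ of toric primes.

**Theorem 1.** For every affine normal toric variety $X_\sigma$ and every $v\in\sigma\cap N$,
$$\dim\mathcal O_{X_\infty,P_v}=\operatorname{tcht}P_v .$$

The left side is the supremum of the lengths of all chains of primes contained in $P_v$. The right side allows only toric primes, and we shall see that it is a purely combinatorial number. There are many non-toric primes below $P_v$, and the theorem says that they never produce a longer chain.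

One inequality is immediate: a chain of toric primes is a chain of primes, so $\dim\mathcal O_{X_\infty,P_v}\ge\operatorname{tcht}P_v$. It is also known that the completion satisfies $\dim\widehat{\mathcal O_{X_\infty,P_v}}=\operatorname{tcht}P_v$, and that passing to $(X_\infty)_{\mathrm{red}}$ changes neither the dimension of the local ring nor that of its completion. The problem of deciding whether equality holds before completing is taken from doi:10.5802/aif.3568. These notes prove the upper bound (perfectness of $k$ is not used in it). We shall prove it for a larger class of points (Theorem 6), because the induction needs that class, and then deduce the dimension at every point of $X_\infty$ (Theorem 8).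

## Arcs as monoid homomorphisms, and $\operatorname{tcht}$ as a count of summands

Fix generators $u_1,\dots,u_s$ of the monoid $\sigma^\vee\cap M$ and a basis $e_1,\dots,e_d$ of $M$. Since $\sigma$ is strongly convex, $\sigma^\vee$ is full-dimensional, so $\sigma^\vee\cap M$ generates the group $M$.

For a $k$-algebra $A$, an $A$-point of $X_\infty$ is a $k$-algebra homomorphism $k[\sigma^\vee\cap M]\to A[[t]]$, which is the same as a monoid homomorphism $\varphi:\sigma^\vee\cap M\to(A[[t]],\cdot)$. We write $x^u_j\in\mathcal O(X_\infty)$ for the function "coefficient of $t^j$ in $x^u(t)$". Every $u$ is a sum of $u_i$'s, so $\mathcal O(X_\infty)$ is generated over $k$ by the $x^{u_i}_j$.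

For instance, if $X=\mathbb A^1$ then $\mathcal O(X_\infty)=k[x_0,x_1,x_2,\dots]$. For $\sigma=\operatorname{cone}((1,0),(1,2))$ the dual cone is generated by $(0,1)$, $(1,0)$, $(2,-1)$; calling the three monomials $x,y,z$ we get $X=\{xz=y^2\}$. An arc is a triple of power series with $x(t)z(t)=y(t)^2$, and $\mathcal O(X_\infty)$ is the polynomial ring in the $x_j,y_j,z_j$ modulo the relations $x_0z_0=y_0^2$, $x_0z_1+x_1z_0=2y_0y_1$, and so on.

The orders of the monomials along an arc are always given by a lattice point, provided that they are finite.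

**Lemma 2.** A monoid homomorphism $\sigma^\vee\cap M\to\mathbb Z_{\ge0}$ is of the form $u\mapsto\langle u,w\rangle$ for a unique $w\in\sigma\cap N$.

*Proof.* Since $\sigma^\vee\cap M$ generates $M$, the homomorphism extends uniquely to a group homomorphism $M\to\mathbb Z$, that is, to $\langle\cdot,w\rangle$ with $w\in N$. It is nonnegative on the generators $u_i$, hence on the cone $\sigma^\vee$ they span, so $w\in(\sigma^\vee)^\vee=\sigma$. $\square$

Next we turn $\operatorname{tcht}$ into combinatorics. We recall (and prove again in Lemma 3 below) that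
$$P_{v_1}\subseteq P_{v_2}\iff v_2-v_1\in\sigma\cap N. \tag{1}$$
Hence a strict chain $P_{v_0}\subsetneq\dots\subsetneq P_{v_r}=P_v$ is the same as a sequence with $w_i=v_i-v_{i-1}\in\sigma\cap N\setminus\{0\}$. If $v_0\ne0$ we can lengthen the chain by $P_0$. So $\operatorname{tcht}P_0=0$, and for $v\neq0$
$$\operatorname{tcht}P_v=\sup\{r:\ v=w_1+\dots+w_r,\ w_i\in\sigma\cap N\setminus\{0\}\}. \tag{2}$$
We write $\operatorname{tcht}(v)$ for this number. It is finite: choose $u\in M$ in the interior of $\sigma^\vee$; then $\langle u,w_i\rangle\ge1$ for each $0\ne w_i\in\sigma\cap N$, so $\operatorname{tcht}(v)\le\langle u,v\rangle$. Putting two decompositions side by side gives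
$$\operatorname{tcht}(w')+\operatorname{tcht}(w-w')\le\operatorname{tcht}(w)\qquad(w',\,w-w'\in\sigma\cap N). \tag{3}$$

Three examples will accompany us.

- For $X=\mathbb A^d$, $\sigma\cap N=\mathbb Z_{\ge0}^d$ and $\operatorname{tcht}(v)=v_1+\dots+v_d$.
- For $X=\{xz=y^2\}$ we have $\sigma=\{(a,b):b\ge0,\ 2a\ge b\}$. Nonzero lattice points have $a\ge1$, so $\operatorname{tcht}(a,b)\le a$. Moreover every lattice point $(a,b)$ of $\sigma$ is a sum of $a$ points from $(1,0),(1,1),(1,2)$, because $0\le b\le2a$. So $\operatorname{tcht}(a,b)=a$.
- For $\sigma=\operatorname{cone}((1,0),(2,3))=\{(a,b):b\ge0,\ 3a\ge2b\}$, nonzero lattice points have $a\ge1$, and those with $a=1$ are $(1,0)$ and $(1,1)$. The point $(2,3)$ is indecomposable, since two points with $a=1$ have second coordinates adding up to at most $2$. Now $(3,3)=3\cdot(1,1)$ has $\operatorname{tcht}=3$, while $(3,3)=(1,0)+(2,3)$ is a decomposition into two indecomposables. So (3) can be strict: $1+1<3$.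

For affine space, Theorem 1 can be checked by hand. Here $\mathcal O(X_\infty)=k[x^{(i)}_j:1\le i\le d,\ j\ge0]$ and $P_v$ is the ideal generated by the $v_1+\dots+v_d$ variables $x^{(i)}_j$ with $j<v_i$. Localizing at $P_v$ inverts every nonzero polynomial in the other variables. So $\mathcal O_{X_\infty,P_v}$ is the local ring at the origin of a polynomial ring in $v_1+\dots+v_d$ variables over a field, and its dimension is $v_1+\dots+v_d=\operatorname{tcht}(v)$. For singular $X$ no such description is at hand, and the points we can describe well are those in one stratum at a time.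

## The strata $Z_w$

For $w\in\sigma\cap N$ let $U_w\subset X_\infty$ be the affine open set where all $x^{u_i}_{\langle u_i,w\rangle}$ are invertible. Let $Z_w\subset U_w$ be the closed subscheme defined by the finitely generated ideal $(x^{u_i}_j:\ j<\langle u_i,w\rangle,\ 1\le i\le s)$.

An $A$-point of $Z_w$ is a $\varphi$ with $\varphi(u_i)\in t^{\langle u_i,w\rangle}A[[t]]^*$ for every $i$. Since $t$ is a nonzerodivisor, $\varphi(u)=t^{\langle u,w\rangle}\psi(u)$ for a unique monoid homomorphism $\psi:\sigma^\vee\cap M\to A[[t]]^*$. The target is a group, so $\psi$ extends uniquely to $\psi:M\to A[[t]]^*$, and $\psi$ is determined by arbitrary units $\psi(e_1),\dots,\psi(e_d)$. Conversely every such $\psi$ gives a point of $Z_w$. Therefore $Z_w\cong\operatorname{Spec}B$ with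
$$B=k[c_{ij}:1\le i\le d,\ j\ge0][c_{i0}^{-1}],\qquad\psi(e_i)=\sum_jc_{ij}t^j. \tag{4}$$
The ring $B$ is a domain and does not depend on $w$. As a set, $Z_w$ consists of the points whose arc satisfies $\operatorname{ord}_tx^u=\langle u,w\rangle$ for all $u$. So the generic point of $Z_w$ is $P_w$; as an ideal, $P_w$ is the kernel of $\mathcal O(X_\infty)\to B$.

**Definition.** A point of $X_\infty$ is nondegenerate if over its residue field $x^u(t)\ne0$ for all $u\in\sigma^\vee\cap M$; otherwise it is degenerate.

In $\mathbb A^2$ the arc $(t,0)$ is degenerate and $(t,t^5)$ is nondegenerate. At a nondegenerate point $u\mapsto\operatorname{ord}_tx^u(t)$ is a monoid homomorphism to $\mathbb Z_{\ge0}$, so by Lemma 2 the point lies in exactly one $Z_w$. If $Q\subseteq Q'$ are primes and $Q'$ is nondegenerate, then $Q$ is nondegenerate, because $x^u_j\notin Q'$ implies $x^u_j\notin Q$. For the same reason,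
$$Q\subseteq Q',\ Q\in Z_w,\ Q'\in Z_{w'}\ \Longrightarrow\ \langle u,w\rangle\le\langle u,w'\rangle\ \text{for all }u\in\sigma^\vee\cap M,\ \text{i.e. } w'-w\in\sigma. \tag{5}$$

**Lemma 3.** For $v_1,v_2\in\sigma\cap N$: $P_{v_1}\subseteq P_{v_2}$ if and only if $v_2-v_1\in\sigma\cap N$.

*Proof.* "Only if" is (5). For "if", put $w=v_2-v_1\in\sigma\cap N$ and let $\psi:M\to B[[t]]^*$ be the universal homomorphism of (4). Over $B[s]$ consider
$$\varphi_s(u)=t^{\langle u,v_1\rangle}(t-s)^{\langle u,w\rangle}\psi(u),\qquad u\in\sigma^\vee\cap M .$$
Over $B[s,s^{-1}]$ the series $t-s$ is a unit, so $\varphi_s$ is a point of $Z_{v_1}$, and any $f\in P_{v_1}$ satisfies $f(\varphi_s)=0$ in $B[s,s^{-1}]$. Since $B[s]\subset B[s,s^{-1}]$, this holds in $B[s]$ too. Setting $s=0$ gives $f(t^{\langle\cdot,v_2\rangle}\psi)=0$ in $B$, that is, $f\in P_{v_2}$. $\square$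

In this family a root $t=s$, carrying the weight $w\in\sigma\cap N$, moves into the origin. The upper bound will come from showing that every degeneration looks like this, with several roots.

## Codimension inside a stratum

We need to measure how far a point $Q\in Z_w$ is from the generic point $P_w$. For $n\ge1$ put $B_n=k[c_{ij}:j<n][c_{i0}^{-1}]$, a finitely generated domain over $k$ of dimension $dn$. The ring $B_{n+1}$ is a polynomial ring in $d$ variables over $B_n$. For a prime $p$ of a finitely generated $k$-domain $R$ we use the textbook formula $\operatorname{ht}p=\dim R-\operatorname{trdeg}_k\operatorname{Frac}(R/p)$.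

**Definition.** Let $Q\in Z_w$ correspond to the prime $q\subset B$, and let $q_n=q\cap B_n$. Put
$$h(Q)=\sup_n\operatorname{ht}q_n,\qquad\operatorname{ht}q_n=dn-\operatorname{trdeg}_k\operatorname{Frac}(B_n/q_n).$$

For $X=\mathbb A^1$ and $w=0$ we have $B=k[c_0^{\pm1},c_1,c_2,\dots]$. The prime $(c_1)$ has $h=1$, and $(c_1,c_2,c_3,\dots)$ has $h=\infty$. Always $h(P_w)=0$.

**Lemma 4.** Let $Q\in Z_w$.

1. $\operatorname{ht}q_n$ is nondecreasing in $n$, and $h(Q)=\operatorname{ht}q$.
2. If $h(Q)<\infty$, then $q=q_nB$ for $n\gg0$. In particular $q$ is finitely generated, and so is the maximal ideal of $\mathcal O_{X_\infty,Q}$.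
3. If $Q''\subsetneq Q$ both lie in $Z_w$ and $h(Q)<\infty$, then $h(Q'')\le h(Q)-1$.

*Proof.* The quotient $B_{n+1}/q_nB_{n+1}$ is a polynomial ring in $d$ variables over $B_n/q_n$. So $q_nB_{n+1}$ is prime, and by the height formula its height is $d(n+1)-d-\operatorname{trdeg}_k\operatorname{Frac}(B_n/q_n)=\operatorname{ht}q_n$. Since $q_nB_{n+1}\subseteq q_{n+1}$, we get $\operatorname{ht}q_n\le\operatorname{ht}q_{n+1}$, and equality of heights forces $q_nB_{n+1}=q_{n+1}$.

If $h(Q)<\infty$, the heights are constant from some $n_0$ on, so $q=\bigcup_nq_n=q_{n_0}B$, and the same argument works for every larger $n_0$. As $B_{n_0}$ is Noetherian, $q$ is finitely generated. The map $\mathcal O(U_w)\to B$ is surjective with finitely generated kernel, so the preimage of $q$ in $\mathcal O(U_w)$ is finitely generated. It generates the maximal ideal of $\mathcal O_{X_\infty,Q}$. This is (2).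

A strict chain of primes of $B$ of length $\ell$ ending at $q$ stays strict after intersecting with $B_n$ for $n\gg0$ (choose $n$ so that $B_n$ contains an element witnessing each strict inclusion). So $\operatorname{ht}q\le h(Q)$. Conversely, a strict chain of primes of $B_n$ ending at $q_n$ extends to primes $pB$ of $B$; they are distinct because $pB\cap B_n=p$, and the last one, $q_nB$, lies in $q$. So $\operatorname{ht}q\ge\operatorname{ht}q_n$ for all $n$. This is (1).

For (3), $q''\subsetneq q$ gives $q''_n\subsetneq q_n$ for all $n\gg0$, hence $\operatorname{ht}q''_n\le\operatorname{ht}q_n-1\le h(Q)-1$ for $n\gg0$, and by monotonicity for all $n$. $\square$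

## Two plans that stop short

**What the completion misses.** Since $\dim\widehat{\mathcal O_{X_\infty,P_v}}=\operatorname{tcht}(v)$ is known, one would like to conclude that $\dim\mathcal O_{X_\infty,P_v}$ is the same number. For Noetherian local rings this would be automatic. Here the ring is not known to be Noetherian; all we have is that its maximal ideal is finitely generated, and that is not enough. Let
$$A=\{f\in k(x)[y]_{(y)}:\ f(0)\in k[x]_{(x)}\},$$
where $f(0)$ is the value at $y=0$. An element is a unit exactly when $f(0)$ is a unit of $k[x]_{(x)}$. So $A$ is a local domain with maximal ideal $\mathfrak m=\{f:f(0)\in xk[x]_{(x)}\}$, and $\mathfrak m=xA$ because $f/x\in A$ for $f\in\mathfrak m$. Similarly $\mathfrak m^n=\{f:f(0)\in x^nk[x]_{(x)}\}$, so $A/\mathfrak m^n=k[x]/(x^n)$ and $\hat A=k[[x]]$ has dimension $1$. But $\bigcap_n\mathfrak m^n=\{f:f(0)=0\}$ is a prime, neither $0$ (it contains $y$) nor $\mathfrak m$, so $\dim A\ge2$. The completion sees nothing below $\bigcap_n\mathfrak m^n$.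

**Sorting a chain by strata.** Take a chain $Q_0\subsetneq\dots\subsetneq Q_r=P_v$. Each $Q_i$ lies in some $Z_{w_i}$, and by (5) the $w_i$ go down as we descend the chain. Each change of $w$ costs at least one of our $\operatorname{tcht}(v)$ units, and each step inside a stratum lowers $h$ by at least one (Lemma 4). Since $h(P_v)=0$, this would finish the proof if $h$ did not increase when the stratum changes. It does: in $\mathbb A^1_\infty$ we have
$$(x_1,\dots,x_{v-1})\subsetneq(x_0,x_1,\dots,x_{v-1})=P_v,$$
where the left-hand prime lies in $Z_0$ and has $h=v-1$, whereas $h(P_v)=0$. So the changes of $w$ and of $h$ have to be weighed against each other. In this example $h$ rises by $v-1$ while $\operatorname{tcht}$ falls by $v$, so that $\operatorname{tcht}(w)+h$ drops by exactly $1$. We therefore aim at the quantity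
$$\Phi(Q)=\operatorname{tcht}(w)+h(Q)\qquad(Q\in Z_w), \tag{6}$$
and at showing that it can be made to drop by at least $1$ at each step of a chain.

## One step of a chain seen through a complete DVR

Although the completion does not see whole chains, it sees the last step of one. A domain "dominates" a local domain contained in it if it is local and its maximal ideal contracts to the given one.

**Lemma 5.** Let $A$ be a local domain, not a field, with finitely generated maximal ideal $\mathfrak m$. Then there is a local homomorphism $A\to\mathcal O$ to a complete discrete valuation ring whose kernel is different from $\mathfrak m$.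

*Proof.* Since $\mathfrak m$ is finitely generated, $\hat A=\varprojlim A/\mathfrak m^n$ is a Noetherian local ring with maximal ideal $\mathfrak m\hat A$ and $\hat A/\mathfrak m^n\hat A=A/\mathfrak m^n$ (Stacks Project, Tag 05GH).

Suppose $\dim\hat A=0$. Then $\mathfrak m^n\hat A=0$ for some $n$, so $A/\mathfrak m^{n+1}=\hat A=A/\mathfrak m^n$, that is, $\mathfrak m^n=\mathfrak m^{n+1}$. Nakayama's lemma, applied to the finitely generated ideal $\mathfrak m^n$, gives $\mathfrak m^n=0$; as $A$ is a domain, $\mathfrak m=0$, contradicting that $A$ is not a field.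

So $\hat A$ has a prime $\mathfrak p\ne\mathfrak m\hat A$. The Noetherian local domain $\hat A/\mathfrak p$ is not a field, hence is dominated by a DVR (EGA II 7.1.7; Stacks Project, Tag 00PH). Let $\mathcal O$ be the completion of that DVR. All maps in $A\to\hat A\to\hat A/\mathfrak p\to\mathcal O$ are local and the last one is injective. If the kernel of the composite were $\mathfrak m$, then $\mathfrak m\hat A\subseteq\mathfrak p$, which is false. $\square$

In the example $A$ above, the lemma gives $A\to k[[x]]$ with kernel $\{f:f(0)=0\}$. The kernel need not be $0$. That is harmless, since we only ever want to replace the second-last prime of a chain by a larger one.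

The second tool is Weierstrass preparation (Bourbaki, *Alg. Comm.* VII §3 no. 8). Let $\mathcal O$ be a complete DVR with maximal ideal $\mathfrak m$ and residue field $K$. If the reduction of $f\in\mathcal O[[t]]$ in $K[[t]]$ has finite order $m$, then $f=GH$ for a unique pair consisting of a monic polynomial $G\in\mathcal O[t]$ of degree $m$ with $G\equiv t^m\bmod\mathfrak m$ and a unit $H\in\mathcal O[[t]]^*$.

### The point $v=(1,1)$ on $xz=y^2$

Here $\operatorname{tcht}(v)=1$ and $x,y,z$ all have order $1$ at $P_v$. Let us prove $\dim\mathcal O_{X_\infty,P_v}=1$ directly. Let $Q^*\subsetneq P_v$. By Lemma 4(2) the ring $\mathcal O_{X_\infty,P_v}/Q^*$ satisfies the hypotheses of Lemma 5. We get a family $x,y,z\in\mathcal O[[t]]$ over a complete DVR with fraction field $F$, whose closed point is $P_v$ and whose generic point is some $Q''$ with $Q^*\subseteq Q''\subsetneq P_v$. Weierstrass preparation gives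
$$x=(t-a)\,\mathcal X,\quad y=(t-b)\,\mathcal Y,\quad z=(t-c)\,\mathcal W,\qquad a,b,c\in\mathfrak m,$$
with $\mathcal X,\mathcal Y,\mathcal W$ units. From $xz=y^2$ and uniqueness, $(t-a)(t-c)=(t-b)^2$, so $a=b=c$. A count of roots coordinate by coordinate would give three roots; the toric relations force them to be a single root $a$, of weight $v$.

If $a=0$, the generic arc still lies in $Z_v$, so $Q''\supseteq P_v$, a contradiction. So $a\ne0$, and $Q''\in Z_0$. As $P_v$ is generic in $Z_v$, the residues of the coefficients $\mathcal X_j,\mathcal Y_j$ are algebraically independent over $k$. Hence nonzero polynomials in them are units of $\mathcal O$, and the field $k_n=k(\mathcal X_j,\mathcal Y_j:j<n)$ lies in $\mathcal O$ and has transcendence degree $2n$. If $a$ were algebraic over $k_n$, then $k_n[a]\subset\mathcal O$ would be a field and $a$ a unit, contrary to $a\in\mathfrak m$. So $k_n(a)$ has transcendence degree $2n+1$. Let $x_j,y_j$ be the coefficients of $x(t),y(t)$. Since $t-a$ is a unit of $k(a)[[t]]$, the field $k(a)(x_j,y_j:j<n)$ equals $k_n(a)$. Dropping the one generator $a$ loses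 at most one, so $k(x_j,y_j:j<n)$ has transcendence degree at least $2n$, the maximal possible. Thus $q''_n=0$ for all $n$, and $Q''=P_0$.

So $Q^*\subseteq P_0$. By (5) $Q^*\in Z_0$, hence $Q^*\supseteq P_0$, and $Q^*=P_0$. The only primes in $P_v$ are $P_0$ and $P_v$, and the dimension is $1$.

In this computation one root costs one parameter, and the fact that the root tends to $0$ gives one parameter back. The general proof does the same accounting with $\rho$ roots, and the point is that each nonzero root carries a nonzero weight in $\sigma\cap N$, so that $\rho$ is bounded by a $\operatorname{tcht}$.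

## The upper bound at points of finite codimension in their stratum

The primes $Q''$ which Lemma 5 produces need not be toric. So the induction must run over more points than the $P_v$.

**Theorem 6.** If $Q\in Z_w$ and $h(Q)<\infty$, then $\dim\mathcal O_{X_\infty,Q}\le\Phi(Q)=\operatorname{tcht}(w)+h(Q)$.

Theorem 1 follows: $P_v$ is the generic point of $Z_v$, so $h(P_v)=0$ and Theorem 6 gives $\dim\mathcal O_{X_\infty,P_v}\le\operatorname{tcht}(v)$; the inequality $\ge$ holds because toric chains are chains.

**Proposition 7.** Let $Q\in Z_w$ with $h(Q)<\infty$, and let $Q^*\subsetneq Q$ be a prime. Then there is a nondegenerate prime $Q''$ with $Q^*\subseteq Q''\subsetneq Q$, with $h(Q'')<\infty$ and $\Phi(Q'')\le\Phi(Q)-1$.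

*Proof that Proposition 7 implies Theorem 6.* We use induction on the nonnegative integer $\Phi(Q)$. Let $Q_0\subsetneq\dots\subsetneq Q_r$ be a chain of primes contained in $Q$; we must show $r\le\Phi(Q)$. We may assume $Q_r=Q$ (otherwise append $Q$) and $r\ge1$. Apply the proposition with $Q^*=Q_{r-1}$. Since $Q_{r-2}\subsetneq Q_{r-1}\subseteq Q''$, we have a chain $Q_0\subsetneq\dots\subsetneq Q_{r-2}\subsetneq Q''$ of length $r-1$ ending at $Q''$ (for $r=1$ it is just $Q''$). By induction $r-1\le\Phi(Q'')\le\Phi(Q)-1$. If $\Phi(Q)=0$, the proposition would give $\Phi(Q'')\le-1$, which is impossible, so then $r\ge1$ does not occur. $\square$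

## Proof of Proposition 7: roots with weights in $\sigma\cap N$

**Step 1: a family of arcs over a complete DVR.** This step produces $Q''$. By Lemma 4(2) the maximal ideal of $\mathcal O_{X_\infty,Q}$ is finitely generated, so $A=\mathcal O_{X_\infty,Q}/Q^*$ is a local domain with finitely generated maximal ideal, and it is not a field because $Q^*\ne Q$. Lemma 5 gives a local homomorphism
$$\mathcal O_{X_\infty,Q}\to A\to\mathcal O$$
to a complete DVR with maximal ideal $\mathfrak m$, residue field $K$ and fraction field $F$; note $k\subset\mathcal O$. Let $Q''$ be the prime corresponding to the kernel of the composite. Then $Q^*\subseteq Q''\subsetneq Q$, and $Q''$ is nondegenerate because $Q$ is.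

The map corresponds to a monoid homomorphism $\varphi:\sigma^\vee\cap M\to\mathcal O[[t]]$. The closed point of $\operatorname{Spec}\mathcal O$ goes to $Q\in Z_w$ and the generic point goes to $Q''$. So modulo $\mathfrak m$ we have
$$\bar\varphi(u)=t^{\langle u,w\rangle}\bar\psi(u),\qquad\bar\psi(e_i)=\sum_j\bar c_{ij}t^j\in K[[t]]^*,\qquad k(\bar c_{ij}:j<n)\cong\operatorname{Frac}(B_n/q_n), \tag{7}$$
the last because $B\to K$, $c_{ij}\mapsto\bar c_{ij}$, has kernel $q$.

**Step 2: splitting off the roots.** This step separates the part of $\varphi$ that degenerates from the part that does not. By (7) the reduction of $\varphi(u)$ has order $\langle u,w\rangle$, so Weierstrass preparation gives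
$$\varphi(u)=G(u)H(u),\qquad G(u)\in\mathcal O[t]\ \text{monic of degree }\langle u,w\rangle,\quad G(u)\equiv t^{\langle u,w\rangle}\bmod\mathfrak m,\quad H(u)\in\mathcal O[[t]]^* .$$
The product $G(u)G(u')$ is monic of degree $\langle u+u',w\rangle$ and congruent to $t^{\langle u+u',w\rangle}$, and $H(u)H(u')$ is a unit. By uniqueness $G(u+u')=G(u)G(u')$ and $H(u+u')=H(u)H(u')$. Hence $H$ extends to a group homomorphism $M\to\mathcal O[[t]]^*$. Write $H(e_i)=\sum_jc_{ij}t^j$ with $c_{ij}\in\mathcal O$. Reducing $\varphi=GH$ modulo $\mathfrak m$ and cancelling $t^{\langle u,w\rangle}$ gives $\bar H=\bar\psi$ on $\sigma^\vee\cap M$, hence on $M$: the element $c_{ij}$ reduces to $\bar c_{ij}$.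

**Step 3: the weight of a root.** This step bounds the number of distinct nonzero roots. Let $\bar F$ be an algebraic closure of $F$, and let $\mathcal O'$ be a valuation ring of $\bar F$ dominating $\mathcal O$, with maximal ideal $\mathfrak m'$. Let $z\in\bar F$ be a root of some $G(u)$. Then $z$ is integral over $\mathcal O$, so $z\in\mathcal O'$. The lower coefficients of $G(u)$ lie in $\mathfrak m$, so $z^{\langle u,w\rangle}\in\mathfrak m'$, and $z\in\mathfrak m'$.

For each $z\in\bar F$, the multiplicity of $z$ as a root of $G(u)$ is additive in $u$, because $G$ is multiplicative. By Lemma 2 it equals $\langle u,w_z\rangle$ with a unique $w_z\in\sigma\cap N$. If $w_z\ne0$ then $\langle u_i,w_z\rangle\neq0$ for some $i$, since the $u_i$ generate $M$; so $z$ is a root of one of the finitely many polynomials $G(u_i)$, and only finitely many $w_z$ are nonzero. Factoring over $\bar F$ and comparing degrees,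
$$G(u)=\prod_z(t-z)^{\langle u,w_z\rangle},\qquad\sum_zw_z=w; \tag{8}$$
the second equality holds after pairing with every $u\in\sigma^\vee\cap M$, and these generate $M$.

Let $w'=w_0$ be the weight at $z=0$ (it may be $0$), let $\mathcal Z=\{z\ne0:w_z\ne0\}$ and let $\rho=|\mathcal Z|$. Then $w-w'=\sum_{z\in\mathcal Z}w_z$ is a sum of $\rho$ nonzero elements of $\sigma\cap N$, so by (2)
$$\rho\le\operatorname{tcht}(w-w'). \tag{9}$$
On $\mathbb A^1$ this says that there are at most $\deg G$ distinct roots. On $xz=y^2$ with $w=(1,1)$ it says that there is at most one root, although $G(u_1),G(u_2),G(u_3)$ all have degree $1$.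

**Step 4: the stratum and the coordinates of $Q''$.** For $z\ne0$, $t-z$ is a unit in $\bar F[[t]]$. So for $u\in\sigma^\vee\cap M$
$$\varphi(u)=t^{\langle u,w'\rangle}E(u)H(u),\qquad E(u)=\prod_{z\in\mathcal Z}(t-z)^{\langle u,w_z\rangle}\in\bar F[[t]]^*,$$
and the formula for $E(u)$ makes sense for all $u\in M$. Hence the arc over the generic point has orders $\langle u,w'\rangle$, that is, $Q''\in Z_{w'}$. Its coordinates in the sense of (4) are the coefficients $y_{ij}$ of
$$E(e_i)H(e_i)=\sum_jy_{ij}t^j .$$
They lie in $F$: the homomorphism $u\mapsto t^{-\langle u,w'\rangle}\varphi(u)$ takes values in $F[[t]]^*$ on $\sigma^\vee\cap M$, so its unique extension to $M$, which is $EH$, does too. If $q''\subset B$ is the prime of $Q''$, then $q''$ is the kernel of $B\to F$, $c_{ij}\mapsto y_{ij}$ (here $c_{ij}$ are the variables of $B$), so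
$$\operatorname{Frac}(B_n/q''_n)\cong k(y_{ij}:j<n). \tag{10}$$

**Step 5: the case $\rho=0$.** Then $w'=w$ by (8), and $Q''\subsetneq Q$ both lie in $Z_w$. Lemma 4(3) gives $h(Q'')\le h(Q)-1$, so $\Phi(Q'')\le\Phi(Q)-1$.

**Step 6: the case $\rho\ge1$, losing at most $\rho$ parameters.** We compare the coefficients $y_{ij}$ of the generic arc with the $c_{ij}\in\mathcal O$ of Step 2. Let $L=k(\mathcal Z)\subset\bar F$. Since $t-z$ is a unit of $L[[t]]$ for $z\in\mathcal Z$, we have $E(e_i)\in L[[t]]^*$. Multiplication by $E(e_i)$ acts on the coefficients of index $<n$ by a triangular matrix over $L$ whose diagonal entries are the nonzero constant term of $E(e_i)$. So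
$$L(y_{ij}:j<n)=L(c_{ij}:j<n)=:L_n .$$
The field $L_n$ is obtained from $k(y_{ij}:j<n)$ by adjoining the $\rho$ elements of $\mathcal Z$, hence
$$\operatorname{trdeg}_kk(y_{ij}:j<n)\ \ge\ \operatorname{trdeg}_kL_n-\rho. \tag{11}$$

**Step 7: the case $\rho\ge1$, gaining one parameter back.** We show that $\operatorname{trdeg}_kL_n$ exceeds the transcendence degree at $Q$ by at least $1$. Choose a set $J$ of indices $(i,j)$ with $j<n$ such that $(\bar c_{ij})_{(i,j)\in J}$ is a transcendence basis of $k(\bar c_{ij}:j<n)$ over $k$. By (7), $|J|=dn-\operatorname{ht}q_n$. A nonzero polynomial over $k$ in the $(c_{ij})_J$ reduces to the same polynomial in the $(\bar c_{ij})_J$, which is nonzero; so it is a unit of $\mathcal O$, hence of $\mathcal O'$. Therefore the $(c_{ij})_J$ are algebraically independent over $k$, and the field $k_J=k((c_{ij})_J)$ is contained in $\mathcal O'$.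

Since $\rho\ge1$, there is a $z\in\mathcal Z$, and $0\ne z\in\mathfrak m'$ by Step 3. If $z$ were algebraic over $k_J$, then $k_J[z]$ would be a field contained in $\mathcal O'$, and $z\neq0$ would be a unit of $\mathcal O'$, contrary to $z\in\mathfrak m'$. So $z$ is transcendental over $k_J$. As $L_n$ contains $k_J$ and $z$,
$$\operatorname{trdeg}_kL_n\ge|J|+1=dn-\operatorname{ht}q_n+1. \tag{12}$$

**Step 8: the balance.** From (10), (11) and (12),
$$\operatorname{ht}q''_n=dn-\operatorname{trdeg}_kk(y_{ij}:j<n)\le\operatorname{ht}q_n-1+\rho\qquad\text{for all }n,$$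
so $h(Q'')\le h(Q)-1+\rho<\infty$. By (9) and then (3),
$$\Phi(Q'')=\operatorname{tcht}(w')+h(Q'')\le\operatorname{tcht}(w')+\operatorname{tcht}(w-w')+h(Q)-1\le\operatorname{tcht}(w)+h(Q)-1=\Phi(Q)-1 .$$
This proves Proposition 7, and with it Theorems 6 and 1. $\blacksquare$

## The dimension at every point of $X_\infty$

For a point $Q\in Z_w$ write $\operatorname{ht}_{Z_w}(Q)=\dim\mathcal O_{Z_w,Q}$. The coheight of a prime $P$ of a ring $R$ is $\dim R/P$. A ring is catenary if for any two primes $p\subseteq p'$ all saturated chains from $p$ to $p'$ (chains admitting no further prime in between) have the same finite length.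

**Theorem 8.** Let $Q$ be any point of $X_\infty$.

(a) If $Q$ is nondegenerate, lying in $Z_w$, then $\dim\mathcal O_{X_\infty,Q}=\operatorname{tcht}(w)+\operatorname{ht}_{Z_w}(Q)$ in $\mathbb N\cup\{\infty\}$.

(b) If $Q$ is degenerate (its arc lies in the toric boundary), then $\dim\mathcal O_{X_\infty,Q}=\infty$.

(c) If $\dim\mathcal O_{X_\infty,Q}<\infty$ (e.g. $Q=P_v$), then $\operatorname{Spec}\mathcal O_{X_\infty,Q}$ is a Noetherian topological space.

(d) If $v,w,v-w\in\sigma\cap N$, then the prime $P_w$ of $\mathcal O_{X_\infty,P_v}$ has height $\operatorname{tcht}(w)$ and coheight $\operatorname{tcht}(v-w)$. Consequently $\mathcal O_{X_\infty,P_v}$ is in general not catenary.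

**Proof of (a).** By Lemma 4(1), $\operatorname{ht}_{Z_w}(Q)=h(Q)$. A chain of toric primes from $P_0$ to $P_w$ of length $\operatorname{tcht}(w)$ can be continued by chains from $P_w$ to $Q$ inside $Z_w$, of any length up to $\operatorname{ht}_{Z_w}(Q)$. This gives $\ge$. If $h(Q)<\infty$, Theorem 6 gives $\le$; if $h(Q)=\infty$, both sides are $\infty$.

**Proof of (b).** We exhibit infinitely many toric primes inside $Q$, by approximating the arc of $Q$ by arcs in deeper and deeper strata. Let $\varphi:\sigma^\vee\cap M\to\kappa(Q)[[t]]$ be the arc of $Q$, and let $S=\{u:\varphi(u)\ne0\}$. As $\kappa(Q)[[t]]$ is a domain, a sum lies in $S$ if and only if both summands do; also $S$ is not all of $\sigma^\vee\cap M$.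

We first describe $S$. Let $C$ be the smallest face of the cone $\sigma^\vee$ containing $S$. It is of the form $C=\sigma^\vee\cap\tau^\perp$ for a face $\tau$ of $\sigma$. Let $u'$ be the sum of the generators $u_i$ in $S$. The set $S$ is generated by these $u_i$, so every face containing $u'$ contains $S$. Thus $u'\in S$ lies in the relative interior of $C$. For $u\in C\cap M$ there is an $m$ with $mu'-u\in C\cap M$, and $u+(mu'-u)=mu'\in S$ gives $u\in S$. So $S=\sigma^\vee\cap\tau^\perp\cap M$, and $\tau\ne0$ because $S$ is not everything. The cone $C$ is full-dimensional in $\tau^\perp$, so any $m\in M\cap\tau^\perp$ satisfies $m+ru'\in C$ for $r\gg0$. Hence $S$ generates the group $M\cap\tau^\perp$, which is a direct summand of $M$.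

On $S$ we have $\varphi(u)=t^{\omega(u)}\psi(u)$ with homomorphisms $\omega$ to $\mathbb Z$ (with values $\ge0$ on $S$) and $\psi$ to $\kappa(Q)[[t]]^*$. Extend them to $M\cap\tau^\perp$ and then, using a complement, to homomorphisms $\langle\cdot,w^0\rangle$ (with $w^0\in N$) and $\psi$ on $M$. Choose $n_\tau\in N$ in the relative interior of $\tau$ and put $w_m=w^0+mn_\tau$. If $u_i\in\tau^\perp$, then $\langle u_i,w_m\rangle=\omega(u_i)\ge0$. If $u_i\notin\tau^\perp$, then $\langle u_i,n_\tau\rangle>0$ and $\langle u_i,w_m\rangle\to\infty$. So there is $m_0$ with $w_m\in\sigma\cap N$ for all $m\ge m_0$, and then $\varphi_m(u)=t^{\langle u,w_m\rangle}\psi(u)$ defines a $\kappa(Q)$-point of $Z_{w_m}$. Each fixed coefficient of $\varphi_m(u_i)$ agrees with that of $\varphi(u_i)$ for $m\gg0$: for $u_i\in\tau^\perp$ the two series are equal, and for $u_i\notin\tau^\perp$ we have $\varphi(u_i)=0$ while the order of $\varphi_m(u_i)$ tends to $\infty$.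

Let $m_1\ge m_0$ and $f\in P_{w_{m_1}}$. For $m\ge m_1$ we have $w_m-w_{m_1}=(m-m_1)n_\tau\in\sigma\cap N$, so $f\in P_{w_m}$ by Lemma 3 and $f(\varphi_m)=0$. Since $f$ involves only finitely many $x^{u_i}_j$, $f(\varphi)=f(\varphi_m)=0$ for $m\gg0$, that is, $f\in Q$. Thus $P_{w_{m_0}}\subsetneq P_{w_{m_0+1}}\subsetneq\cdots$ are all contained in $Q$, with strict inclusions since $n_\tau\ne0$. So the dimension is infinite. For instance, for the zero arc on $\mathbb A^1$ these are the primes $(x_0,\dots,x_{m-1})\subset(x_0,x_1,\dots)$.

**Proof of (c).** Put $h=\dim\mathcal O_{X_\infty,Q}<\infty$. By (b), $Q$ is nondegenerate, say $Q\in Z_v$. Every prime $Q'\subseteq Q$ lies in some $Z_w$, and by (5) $0\le\langle u_i,w\rangle\le\langle u_i,v\rangle$ for all $i$; since the $u_i$ generate $M$, only finitely many $w$ occur. By (a), $h(Q')\le\dim\mathcal O_{X_\infty,Q'}\le h$. So $\operatorname{Spec}\mathcal O_{X_\infty,Q}$ is a finite union of subspaces, each homeomorphic to a subspace of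
$$E_h=\{q\in\operatorname{Spec}B:\operatorname{ht}q\le h\}.$$
Subspaces and finite unions of Noetherian spaces are Noetherian, so it suffices that $E_h$ is Noetherian. For this it is enough to find, for every ideal $I\subset B$, a finitely generated $J\subseteq I$ with $V(J)\cap E_h=V(I)\cap E_h$. Indeed, a descending sequence of closed subsets of $E_h$ can be written $V(I_m)\cap E_h$ with increasing ideals $I_m$ (replace $I_m$ by $I_1+\dots+I_m$). Taking $J$ for $I=\bigcup I_m$, we have $J\subseteq I_m$ for some $m$, hence $V(I_m)\cap E_h\subseteq V(J)\cap E_h=V(I)\cap E_h$, and the sequence is constant from $m$ on.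

We show, by descending induction on $\operatorname{ht}p$, that for each prime $p$ of $B$ of finite height and each ideal $I$ there is a finitely generated $J\subseteq I$ with
$$V(J)\cap V(p)\cap E_h=V(I)\cap V(p)\cap E_h; \tag{13}$$
the case $p=0$ is what we want. If $\operatorname{ht}p>h$, both sides are empty and $J=0$ works. If $I\subseteq p$, both sides equal $V(p)\cap E_h$ for $J=0$. Otherwise pick $f\in I\setminus p$ and, by Lemma 4(2), an $n$ with $f\in B_n$ and $p=p_nB$, where $p_n=p\cap B_n$. Let $\mathfrak p_1,\dots,\mathfrak p_l$ be the minimal primes over $p_n+fB_n$ in the Noetherian ring $B_n$ (there may be none). Each $\mathfrak p_iB$ is prime, of finite height $\operatorname{ht}\mathfrak p_i$ (its intersection with $B_m$, $m\ge n$, is $\mathfrak p_iB_m$, of the same height), and it strictly contains $p$, so its height is larger than $\operatorname{ht}p$. A prime $q$ containing $p$ and $f$ satisfies $q\cap B_n\supseteq\mathfrak p_i$ for some $i$, so $V(p)\cap V(f)=\bigcup_iV(\mathfrak p_iB)$. Let $J_i\subseteq I$ be given by induction for $\mathfrak p_iB$ and put $J=(f)+\sum J_i\subseteq I$.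 Then
$$V(J)\cap V(p)\cap E_h\subseteq\bigcup_iV(J_i)\cap V(\mathfrak p_iB)\cap E_h=\bigcup_iV(I)\cap V(\mathfrak p_iB)\cap E_h\subseteq V(I)\cap V(p)\cap E_h,$$
and the reverse inclusion holds because $J\subseteq I$. This is (13).

**Proof of (d), height and coheight.** The height of $P_w$ is $\dim\mathcal O_{X_\infty,P_w}=\operatorname{tcht}(w)$ by Theorem 1. For the coheight we use translation by $w$. Let $Y_w\subset X_\infty$ be the closed subscheme defined by $x^{u_i}_j=0$ for $j<\langle u_i,w\rangle$, $1\le i\le s$. An $A$-point of $Y_w$ is a $\varphi$ with $\varphi(u_i)\in t^{\langle u_i,w\rangle}A[[t]]$ for all $i$, hence $\varphi(u)\in t^{\langle u,w\rangle}A[[t]]$ for all $u$. Since $t$ is a nonzerodivisor in $A[[t]]$, the map $\varphi\mapsto(u\mapsto t^{\langle u,w\rangle}\varphi(u))$ is an isomorphism $X_\infty\to Y_w$. It carries $Z_{v'}$ onto $Z_{v'+w}$, hence $P_{v'}$ to $P_{v'+w}$. A prime containing $P_w$ is a point of $Y_w$, because $P_w\in Y_w$ and $Y_w$ is closed. So the primes between $P_w$ and $P_v$ correspond to the primes between $P_0$ and $P_{v-w}$. Every prime $Q'\subseteq P_{v-w}$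 lies in some $Z_{w'}$, so $Q'\supseteq P_{w'}\supseteq P_0$. Hence the coheight is $\dim\mathcal O_{X_\infty,P_{v-w}}=\operatorname{tcht}(v-w)$. The same argument shows that $P_0$ is the unique minimal prime of $\mathcal O_{X_\infty,P_v}$.

## A three-dimensional local ring with a saturated chain of length two

It remains to see that $\mathcal O_{X_\infty,P_v}$ can fail to be catenary, and our third example does it. Take $\sigma=\operatorname{cone}((1,0),(2,3))$ and $v=(3,3)$. We saw that $\operatorname{tcht}(v)=3$, so $\dim\mathcal O_{X_\infty,P_v}=3$ by Theorem 1, and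
$$P_0\subsetneq P_{(1,1)}\subsetneq P_{(2,2)}\subsetneq P_{(3,3)}$$
is a chain of length $3$, saturated because it has maximal length. On the other hand $v=(1,0)+(2,3)$ with $(1,0)$ and $(2,3)$ indecomposable. By Theorem 8(d), $P_{(1,0)}$ has height $\operatorname{tcht}(1,0)=1$ and coheight $\operatorname{tcht}(2,3)=1$ in $\mathcal O_{X_\infty,P_v}$. So
$$P_0\subsetneq P_{(1,0)}\subsetneq P_{(3,3)}$$
is a saturated chain of length $2$ from the unique minimal prime to the maximal ideal of a local ring of dimension $3$. $\square$
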